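\title{Hilbert's theorem fails for $C^1$ surfaces of bounded extrinsic curvature}

\begin{abstract}
We construct an isometric immersion of the Lobachevsky plane $H^2$ into Euclidean space $E^3$ which is locally of class $C^{1,1}$, is piecewise smooth, and whose Gauss map does not increase area. In particular, Hilbert's theorem does not hold in Pogorelov's class of $C^1$ surfaces of locally bounded extrinsic curvature. The immersion comes from an asymptotic Chebyshev net on $H^2$ with infinitely many branch points. The net is built in generations: the $n$-th generation advances it by an amount of order $1/n$ and multiplies the largest net angle by only $1+O(1/n^2)$, so that the surface is complete while the angle stays below a constant less than $\pi$.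
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $H^2$ be the Lobachevsky plane, the complete simply connected surface of constant curvature $-1$. Hilbert's theorem asserts that $H^2$ cannot be isometrically immersed into Euclidean space $E^3$. By Efimov's theorem \cite{Efimov}, no complete surface with Gaussian curvature $K\le\mathrm{const}<0$ admits an isometric immersion of class $C^2$ into $E^3$. This paper concerns a class of surfaces just below $C^2$.

Let $F$ be a $C^1$ immersed surface in $E^3$ with continuous unit normal, that is, Gauss map, $\nu:F\to S^2$, and let $|\cdot|$ denote area on $S^2$. Following Pogorelov, $F$ has \emph{locally bounded extrinsic curvature} if every point of $F$ has a neighborhood $U$ and a constant $C_U$ such that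
\[
\sum_{i=1}^k|\nu(E_i)|\le C_U
\]
for every finite collection of pairwise disjoint closed sets $E_1,\dots,E_k\subset U$. Such surfaces are also called simply $C^1$ surfaces of bounded extrinsic curvature. The sum measures the area covered by the Gauss map, counted with multiplicity. If $F$ is of class $C^2$, the Jacobian of $\nu$ is $K$, and the area formula (recalled in Section~\ref{sec:immersion}) bounds the sum by $\int_U|K|$; the same formula gives a bound whenever $\nu$ is locally Lipschitz. The definition thus retains the local finiteness of the total absolute curvature and asks for no second derivatives.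

The \emph{intrinsic metric} induced by an immersion $f$ is the length metric: the distance between two points is the infimum of the lengths in $E^3$ of the curves $f\circ\Gamma$, where $\Gamma$ joins the points. An isometric immersion of $H^2$ in the class above is a $C^1$ immersion $f:H^2\to E^3$ of locally bounded extrinsic curvature whose intrinsic metric is the metric of $H^2$.

Two classical theorems are known to remain valid in this class: the unique determination of the sphere $S^2$ in $E^3$, and the fact that a complete surface of zero Gaussian curvature in $E^3$ is a cylindrical surface. These concern $K=1$ and $K=0$. The question for $K=-1$ is posed in \cite{Problem}: \emph{does Hilbert's theorem hold for $C^1$ surfaces of locally bounded extrinsic curvature?} The two theorems just quoted, and Efimov's theorem, suggest the answer yes. The answer is no.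

\begin{theorem}\label{thm:main}
Let $N\ge2$ and let $\theta_1,\dots,\theta_{2N}\in(0,\pi)$ satisfy $\sum_i\theta_i=2\pi$; for example, $N=2$ and $\theta_i=\pi/2$. There is a $C^1$ isometric immersion $f:H^2\to E^3$ with unit normal $\nu$ such that:
\begin{enumerate}
\item[(1)] $f\in C^{1,1}_{\mathrm{loc}}$, and $f$ is $C^\infty$ up to the boundary on each piece of a locally finite decomposition of $H^2$ into closed pieces bounded by smooth arcs;
\item[(2)] $|\nu(E)|\le\operatorname{area}(E)$ for every Borel set $E\subset H^2$; hence $\sum_i|\nu(E_i)|\le\operatorname{area}(U)$ for pairwise disjoint closed sets $E_i\subset U$, and $f$ has locally bounded extrinsic curvature;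
\item[(3)] at some point exactly $2N$ asymptotic rays issue, with consecutive angles $\theta_1,\dots,\theta_{2N}$.
\end{enumerate}
\end{theorem}

Here $C^{1,1}_{\mathrm{loc}}$ means that $df$ is locally Lipschitz. By (1), each piece has its own second fundamental form $\mathrm{II}$, defined up to the boundary, and in (3) a direction or a curve that enters a piece is called asymptotic if the form $\mathrm{II}$ of that piece vanishes on it. On a $C^2$ surface with $K=-1$ the form $\mathrm{II}$ is indefinite, so the asymptotic directions at a point fill two lines and give four rays. Points with more than four rays, the \emph{branch points}, are the freedom that $C^{1,1}$ offers and $C^2$ does not; by Efimov's theorem \cite{Efimov}, the regularity in (1) cannot be raised to $C^2$.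

The proof has two independent parts. The first (Sections~\ref{sec:nets} and~\ref{sec:immersion}) is soft: smooth asymptotic nets can be glued along their lines, and a piecewise smooth net on $H^2$ with correctly matched lines determines an immersion with properties (1) and (2). The second (Sections~\ref{sec:sectors}--\ref{sec:complete}) is the construction of such a net on a \emph{complete} hyperbolic surface. Its mechanism is visible in one sector with constant boundary angle, which we work out in Section~\ref{sec:model}.

\medskip
\noindent\emph{Conventions.} A function is \emph{smooth on a closed set} if it is the restriction of a $C^\infty$ function on an open neighborhood; by a partition of unity, it is enough to have such an extension near each point. On an oriented Riemannian surface, $J$ is the rotation by $+90^\circ$, and the geodesic curvature $\kappa$ of a curve with unit tangent $T$ is defined by $\nabla_TT=\kappa JT$. In coordinates $(u,v)$, a \emph{$u$-line} is a curve along which $u$ varies and $v$ is constant; it is directed by $\partial_u$.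

\section{Chebyshev nets and the sine-Gordon equation}\label{sec:nets}

The asymptotic lines of a smooth surface with $K=-1$ form a Chebyshev net: there are local coordinates $(u,v)$ in which both families of lines are parametrized by arc length, and the angle $\varphi$ between them satisfies $\varphi_{uv}=\sin\varphi$. We use the converse, with exact signs.

\begin{lemma}\label{lem:net}
Let $\varphi(u,v)$ be a smooth solution of $\varphi_{uv}=\sin\varphi$ with $0<\varphi<\pi$ on a simply connected plane domain, oriented so that $(\partial_u,\partial_v)$ is positive, and let $\sigma=\pm1$. Put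
\begin{gather*}
\xi_1=du+\cos\varphi\,dv,\qquad \xi_2=\sin\varphi\,dv,\qquad \omega=-\varphi_u\,du,\\
\lambda_1=\sigma\sin\varphi\,dv,\qquad \lambda_2=\sigma(du-\cos\varphi\,dv).
\end{gather*}
\begin{enumerate}
\item[(i)] The metric $g=\xi_1^2+\xi_2^2=du^2+2\cos\varphi\,du\,dv+dv^2$ has curvature $-1$. The $u$-lines have geodesic curvature $-\varphi_u$, and the $v$-lines have geodesic curvature $\varphi_v$.
\item[(ii)] The system
\begin{equation}\label{eq:system}
df=\xi_1e_1+\xi_2e_2,\quad de_1=\omega e_2+\lambda_1\nu,\quad de_2=-\omega e_1+\lambda_2\nu,\quad d\nu=-\lambda_1e_1-\lambda_2e_2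
\end{equation}
for $f\in E^3$ and $(e_1,e_2,\nu)\in SO(3)$ has a unique smooth solution with given values at one point. The map $f$ is an isometric immersion of $g$ with normal $\nu$ and $\mathrm{II}=2\sigma\sin\varphi\,du\,dv$. Conversely, every smooth isometric immersion $f$ of $g$ with this second fundamental form solves \eqref{eq:system} with $e_1=df(\partial_u)$, $e_2=df(J\partial_u)$, $\nu=e_1\times e_2$.
\item[(iii)] $\mathrm{II}(\partial_u,\partial_u)=\mathrm{II}(\partial_v,\partial_v)=0$, $\ \mathrm{II}(\partial_u,J\partial_u)=\sigma$, $\ \mathrm{II}(\partial_v,J\partial_v)=-\sigma$.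
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\Omega=du\wedge dv$. Direct differentiation gives
\begin{align*}
d\xi_1&=-\varphi_u\sin\varphi\,\Omega=\omega\wedge\xi_2, & d\xi_2&=\varphi_u\cos\varphi\,\Omega=-\omega\wedge\xi_1,\\
d\lambda_1&=\sigma\varphi_u\cos\varphi\,\Omega=\omega\wedge\lambda_2, & d\lambda_2&=\sigma\varphi_u\sin\varphi\,\Omega=-\omega\wedge\lambda_1,\\
d\omega&=\varphi_{uv}\,\Omega=\sin\varphi\,\Omega=\xi_1\wedge\xi_2=-\lambda_1\wedge\lambda_2, & \xi_1\wedge\lambda_1&=\sigma\sin\varphi\,\Omega=-\xi_2\wedge\lambda_2 .
\end{align*}
The sine-Gordon equation is used only in the formula for $d\omega$.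

(i) The frame dual to $(\xi_1,\xi_2)$ is $X_1=\partial_u$, $X_2=(\partial_v-\cos\varphi\,\partial_u)/\sin\varphi=JX_1$. The formulas for $d\xi_1$ and $d\xi_2$ are the structure equations which say that $\omega$ is the connection form, $\nabla X_1=\omega X_2$, and then $d\omega=-K\,\xi_1\wedge\xi_2$ gives $K=-1$. The curvature of a $u$-line is $\omega(\partial_u)=-\varphi_u$. Since $\partial_v=\cos\varphi\,X_1+\sin\varphi\,X_2$, the curvature of a $v$-line is $\varphi_v+\omega(\partial_v)=\varphi_v$.

(ii) Apply $d$ to the right-hand sides of \eqref{eq:system} and substitute \eqref{eq:system}. The results are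
\begin{gather*}
(d\xi_1-\omega\wedge\xi_2)e_1+(d\xi_2+\omega\wedge\xi_1)e_2-(\xi_1\wedge\lambda_1+\xi_2\wedge\lambda_2)\nu,\\
(d\omega+\lambda_1\wedge\lambda_2)e_2+(d\lambda_1-\omega\wedge\lambda_2)\nu,\qquad
-(d\omega+\lambda_1\wedge\lambda_2)e_1+(d\lambda_2+\omega\wedge\lambda_1)\nu,\\
-(d\lambda_1-\omega\wedge\lambda_2)e_1-(d\lambda_2+\omega\wedge\lambda_1)e_2,
\end{gather*}
and all of them vanish. By the Frobenius theorem, a linear system of this kind that satisfies its integrability conditions has a unique solution on a simply connected domain with given values at one point; the frame stays in $SO(3)$ because its coefficient matrix is skew. From $df=\xi_1e_1+\xi_2e_2$ the map $f$ is isometric with normal $\nu$, and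
\[
\mathrm{II}(X,Y)=-\langle d\nu(X),df(Y)\rangle=\lambda_1(X)\xi_1(Y)+\lambda_2(X)\xi_2(Y),
\]
whose quadratic form is $\lambda_1\xi_1+\lambda_2\xi_2=2\sigma\sin\varphi\,du\,dv$. Thus $\mathrm{II}(\cdot,X_i)=\lambda_i$, so that for an immersion with the given $g$ and $\mathrm{II}$ the system \eqref{eq:system} is the system of Gauss and Weingarten equations; this is the converse.

(iii) The first two equalities are read off from $\mathrm{II}$. Next, $\mathrm{II}(\partial_u,X_2)=\lambda_2(\partial_u)=\sigma$. Finally $J\partial_v=-\sin\varphi\,X_1+\cos\varphi\,X_2$, so $\mathrm{II}(\partial_v,J\partial_v)=-\sin\varphi\,\lambda_1(\partial_v)+\cos\varphi\,\lambda_2(\partial_v)=-\sigma$.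
\end{proof}

Three consequences guide everything that follows.

\medskip
\noindent\emph{Quadrants.} The two net lines through a point cut its neighborhood into four quadrants. The quadrants spanned by $\partial_u,\partial_v$ and by $-\partial_u,-\partial_v$ have angle $\varphi$; the other two have angle $\pi-\varphi$.

\medskip
\noindent\emph{The obstruction.} The area element of $g$ is $\sin\varphi\,du\,dv=\varphi_{uv}\,du\,dv$, so
\begin{equation}\label{eq:area}
\operatorname{area}\bigl([u_0,u_1]\times[v_0,v_1]\bigr)=\varphi(u_1,v_1)-\varphi(u_1,v_0)-\varphi(u_0,v_1)+\varphi(u_0,v_0)<2\pi .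
\end{equation}
A smooth net on the whole $(u,v)$-plane with $0<\varphi<\pi$ has total area at most $2\pi$ and cannot be a net on $H^2$. Area is paid for by growth of the angle, and the angle has little room.

\medskip
\noindent\emph{The freedom.} Let $\Gamma$ be a net line with unit tangent $T$ and geodesic curvature $\kappa$, and let $\tau=\mathrm{II}(T,JT)$. By Lemma~\ref{lem:net}(iii), $\tau=\pm1$ is constant, it does not change when $T$ is replaced by $-T$, and it has opposite signs for the two families. We color a net line \emph{red} if $\tau=+1$ and \emph{blue} if $\tau=-1$; thus the $u$-lines are red and the $v$-lines blue if $\sigma=+1$, and the reverse if $\sigma=-1$. Since $\mathrm{II}(T,T)=0$, the Gauss and Weingarten equations along $\Gamma$ read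
\begin{equation}\label{eq:frame}
(df\,T)'=\kappa\,df\,JT,\qquad (df\,JT)'=-\kappa\,df\,T+\tau\nu,\qquad \nu'=-\tau\,df\,JT .
\end{equation}
So $f$ and $df$ along $\Gamma$ are determined by their initial values, by $\kappa$ and by the color. The value of $\varphi$ does not enter, and $\kappa$ sees only the derivative of $\varphi$ along $\Gamma$. Two nets on the two sides of $\Gamma$ therefore fit together to first order as soon as $\Gamma$ has the same color and the same curvature for both; their angles may differ along $\Gamma$ by a constant. Around a point one may then assemble any even number of quadrants, with lines alternately red and blue, provided that the angles add up to $2\pi$. Section~\ref{sec:immersion} makes this precise.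

\section{The model case: one sector with constant boundary angle}\label{sec:model}

This section motivates the construction. Of its content, only the staircase \eqref{eq:stair}--\eqref{eq:R} and its listed properties are used later.

Fix $\theta\in(0,\pi)$ and let $\varphi$ be the solution of $\varphi_{st}=\sin\varphi$ on the quadrant $s,t\ge0$ with $\varphi=\theta$ on both axes; it exists, is unique and is smooth by Lemma~\ref{lem:goursat} below. Both axes are geodesics. We draw $s$ to the right and $t$ upward. The theorem starts from $2N$ such sectors, with angles $\theta_1,\dots,\theta_{2N}$, arranged around a common apex. Their number is even because the colors alternate, and $N\ge2$ because each angle is less than $\pi$.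

\subsection*{Without branching the angle reaches $\pi$}
The problem is invariant under $(s,t)\mapsto(\lambda s,t/\lambda)$, so $\varphi=F(st)$ by uniqueness, and the equation becomes $(zF')'=\sin F$ with $F(0)=\theta$. As long as $0<F<\pi$, the quantity $zF'$ increases from $0$, so $F$ increases. If $F$ never reached $\pi$, we would have $zF'(z)\ge F'(1)>0$ for $z\ge1$, hence $F(z)\ge F'(1)\log z\to\infty$, a contradiction. So $F(z_*)=\pi$ for some $z_*<\infty$. On the hyperbola $st=z_*$ the metric degenerates, and a point $(s,t)$ of it is reached from the apex along net lines of total length $s+t$. What drives this is the \emph{slope} $zF'=s\varphi_s=t\varphi_t$, which only accumulates. For small $z$ the growth is slow: from $\varphi=\theta+\int_0^s\!\int_0^t\sin\varphi$ we get $|F(z)-\theta|\le z$ and then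
\[
F(z)=\theta+z\sin\theta+O(z^2).
\]

\subsection*{One branch point resets the slope}
Take a point $p=(s_0,t_0)$ with $0<s_0t_0<z_*$ and delete the quadrant $\{s>s_0,\ t>t_0\}$, whose angle is $\varphi(p)$. If we refill it by a single quadrant, the angle at $p$ and the curvatures of the two sides force the same boundary values, and we recover the same solution. The colors require an odd number of quadrants, so we use three: counterclockwise $B,C,A$, with apex angles $\theta^B+\theta^C+\theta^A=\varphi(p)$, separated by two new geodesic rays. The sector $C$ lies between the new rays and has constant boundary angle. The sector $A$, with coordinates $(s',t')$ and angle $\varphi'$, has the vertical side as its $t'$-axis and a new ray as its $s'$-axis: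
\[
\varphi'(0,\tau)=\varphi(s_0,t_0+\tau)-\varphi(p)+\theta^A,\qquad \varphi'(s',0)=\theta^A .
\]
The curvatures along the vertical side agree, because only a constant was subtracted. The sector $B$ is attached to the horizontal side in the same way, with that side as its $t'$-axis. At $p$ there are now six asymptotic rays. The gain is that $\varphi'_{s'}=0$ at the apex of $A$, whereas $\varphi_s(p)=\int_0^{t_0}\sin\varphi\,dt>0$: growth transverse to the cut starts afresh.

\subsection*{The staircase}
One cut is not enough, since $\varphi(s_0,t)$ still reaches $\pi$ along the vertical side. The region that we keep must lie under a hyperbola $st=\mathrm{const}$, and it must contain a neighborhood of both entire axes, along which the neighboring sectors are attached. So we cut infinitely many quadrants. For $c>0$ and $k\in\mathbb{Z}$ put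
\begin{gather}
s_k=\sqrt c\,2^{-k},\quad t_k=\sqrt c\,2^{k},\quad p_k=(s_k,t_k),\quad q_k=(s_k,t_{k+1}),\quad o_k=(s_{k+1},t_k),\label{eq:stair}\\
R(c)=[0,\infty)^2\setminus\bigcup_{k\in\mathbb{Z}}\{s>s_k,\ t>t_k\}.\label{eq:R}
\end{gather}
The set $R(c)$ is closed. For $s\in(s_{k+1},s_k]$ its points are those with $t\le t_{k+1}$, and it contains the whole $t$-axis. Since $s_kt_{k+1}=2c$, we have $R(c)\subset\{st\le2c\}$, and $R(c)$ contains a relative neighborhood of every point of both axes. Its \emph{outer boundary} is disjoint from the axes and consists of the \emph{vertical edges} $p_kq_k$, of length $t_{k+1}-t_k=t_k$, and the \emph{horizontal edges} $p_kq_{k-1}$, of length $s_{k-1}-s_k=s_k$. At $p_k$ the set $R(c)$ fills three quadrants, at $q_k$ one. The points $o_k,p_k,q_k,p_{k+1}$ are the corners of a rectangle contained in $R(c)$; see Figure~\ref{fig:stair}.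

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,font=\footnotesize]
\fill[gray!15] (-1.2,-1) -- (6.2,-1) -- (6.2,0) -- (2,0) -- (2,2) -- (0,2) -- (0,5) -- (-1.2,5) -- cycle;
\draw[very thick] (2,0) -- (6.2,0) (0,2) -- (2,2);
\draw[very thick,dashed] (2,0) -- (2,2) (0,2) -- (0,5);
\draw[dotted] (0,2) -- (0,0) -- (2,0);
\draw (2,0) -- +(20:4.4) (2,2) -- +(20:4.2) (2,2) -- +(44:4) (0,2) -- +(74:3.1);
\draw[dashed] (2,0) -- +(10:4.2) (2,2) -- +(32:4.2) (2,2) -- +(56:3.6) (0,2) -- +(58:3.5);
\fill (0,0) circle (1.3pt) node[below left] {$o_k$} (2,0) circle (1.3pt) node[below] {$p_k$}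
 (2,2) circle (1.3pt) node[below left] {$q_k$} (0,2) circle (1.3pt) node[left] {$p_{k+1}$};
\path (2,0) +(5:3.9) node {$B_k$} +(15:3.9) node {$C_k$};
\path (2,2) +(26:3.8) node {$A_k$} +(38:3.7) node {$D_k$} +(50:3.5) node {$B_{k+1}$};
\path (0,2) +(66:2.9) node {$C_{k+1}$} +(82:2.9) node {$A_{k+1}$};
\node at (3.3,1.5) {$A_k$}; \node at (1.5,2.7) {$B_{k+1}$}; \node at (3.6,-0.55) {$R(c)$};
\end{tikzpicture}
\caption{One step of the staircase $R(c)$ (shaded) and the new sectors attached to it; schematic. Solid lines have the color of the horizontal lines of $R(c)$, dashed lines the other color; the thick lines are the edges of the staircase. The sectors $B_k,C_k,A_k$ have apex $p_k$, and $D_k$ has apex $q_k$. Each of $A_k$ and $B_{k+1}$ is divided into two pieces by a line from $q_k$, across which its net angle jumps. Six net lines of alternating colors issue from $q_k$, and also from $p_k$, where two of them run inside $R(c)$.}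
\label{fig:stair}
\end{figure}

At each $p_k$ we attach sectors $B_k,C_k,A_k$ as above. The new difficulty is at the outer corner $q_k$, where $A_k$ and $B_{k+1}$ meet. There $R(c)$ has angle $\varphi(q_k)$. The part of $A_k$ between the edge $q_kp_k$ and the $s'$-line through $q_k$ has angle $\pi-[\varphi(q_k)-\varphi(p_k)+\theta^A_k]$, and the corresponding part of $B_{k+1}$ has angle $\pi-[\varphi(q_k)-\varphi(p_{k+1})+\theta^B_{k+1}]$. What remains of $2\pi$ is the \emph{gap}
\begin{equation}\label{eq:gap}
\varphi(q_k)-\varphi(p_k)-\varphi(p_{k+1})+\theta^A_k+\theta^B_{k+1},
\end{equation}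
and it must be positive. This forbids the natural idea of trisecting the angle at $p_k$: the gap would be $F(2c)-\frac43F(c)=-\frac13\theta+O(c)<0$. Comparison of \eqref{eq:gap} with \eqref{eq:area} suggests the choice $\theta^A_k=\varphi(o_k)$, for which the gap is the area of the rectangle $o_kp_kq_kp_{k+1}$ plus $\theta^B_{k+1}$. We share the rest of $\varphi(p_k)$ equally between $B_k$ and $C_k$.

A single quadrant could fill the gap, but both of its sides would be curved, with curvatures depending on the nets in $A_k$ and $B_{k+1}$, which have yet to be cut themselves. We split the gap into three equal angles instead. The first goes to $A_k$, whose $t'$-axis turns at $q_k$ and continues as a geodesic ray; the angle of $A_k$ then jumps by a constant across the $s'$-line through $q_k$, which the freedom of Section~\ref{sec:nets} allows. The third goes to $B_{k+1}$ in the same way, and the middle one to a sector $D_k$ with constant boundary angle. Now all new sectors are of one type, with a constant angle on the $s'$-axis and a piecewise smooth, eventually constant angle on the $t'$-axis, and the construction can be iterated.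

\subsection*{The count}
In the model, $\varphi(o_k)=F(c/2)$, $\varphi(p_k)=F(c)$ and $\varphi(q_k)=F(2c)$ for all $k$. Up to $O(c^2)$ we find
\[
\theta^A_k=\theta+\tfrac c2\sin\theta,\qquad \theta^B_k=\theta^C_k=\tfrac c4\sin\theta,\qquad \text{gap}=\tfrac c2\sin\theta+\tfrac c4\sin\theta ,
\]
and for small $c$ the largest boundary angle of a new sector is $F(2c)-F(c)+F(c/2)=\theta+\frac32c\sin\theta+O(c^2)$, approached at the end of the vertical edge. So the branch points do not lower the largest angle; it grows by $O(c)$. But every new apex satisfies $s+t\ge2\sqrt{st}\ge2\sqrt c$, and there the slope is reset. If the $n$-th generation uses $c_n$, then the angle stays below $\pi$ when $\sum c_n$ is small, and the net advances without bound when $\sum\sqrt{c_n}=\infty$. Both hold for $c_n=\delta(n+1)^{-2}$.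

\section{From a branched net to an immersion}\label{sec:immersion}

\begin{definition}\label{def:net}
Let $M$ be an oriented surface with a smooth metric $g$ of curvature $-1$. A \emph{branched net} on $M$ is a cover of $M$ by closed sets, the \emph{pieces}, each with functions $u,v,\varphi$ and a sign $\sigma$, such that every $z\in M$ has arbitrarily small open neighborhoods $V$, called \emph{net discs}, isometric to a geodesic disc in $H^2$ with center $z$ and with the following properties.
\begin{enumerate}
\item[(N1)] $V$ meets only finitely many pieces, in sets $K_1,\dots,K_m$. Either $m=1$, or there are smooth arcs $\Gamma_1,\dots,\Gamma_m,\Gamma_{m+1}=\Gamma_1$ issuing from $z$, in counterclockwise order, disjoint except for $z$, each meeting every concentric circle in $V$ once, and $K_j$ is the closed part of $V$ between $\Gamma_j$ and $\Gamma_{j+1}$.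
\item[(N2)] The functions $u,v,\varphi$ of $K_j$ extend to smooth functions $u_j,v_j,\varphi_j$ on all of $V$ such that $(u_j,v_j)$ are positively oriented coordinates on $V$, $0<\varphi_j<\pi$, $\partial_{u_j}\partial_{v_j}\varphi_j=\sin\varphi_j$ and $g=du_j^2+2\cos\varphi_j\,du_j\,dv_j+dv_j^2$.
\item[(N3)] Each $\Gamma_j$ is a net line for both parts adjacent to it, of the same color, the colors being determined by the signs $\sigma_j$ as in Section~\ref{sec:nets}.
\end{enumerate}
\end{definition}

By (N1), each $K_j$ contains $z$, and its interior is connected and dense in it. Matching of curvatures is not listed: an arc in $M$ has only one geodesic curvature.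

\begin{proposition}\label{prop:immersion}
Let $H^2$ carry a branched net. There is a $C^1$ isometric immersion $f:H^2\to E^3$ which is smooth on each piece, has there $\mathrm{II}=2\sigma\sin\varphi\,du\,dv$, belongs to $C^{1,1}_{\mathrm{loc}}$, and satisfies $|\nu(E)|\le\operatorname{area}(E)$ for every Borel set $E\subset H^2$.
\end{proposition}

A segment may cross a smooth arc $\Gamma_j$ infinitely often, so estimates on the separate pieces cannot be added up along finitely many subsegments. The following lemma avoids this.

\begin{lemma}\label{lem:lip}
Let $h:[a,b]\to\mathbb{R}^d$ be continuous, let $h_1,\dots,h_m:[a,b]\to\mathbb{R}^d$ be $\ell$-Lipschitz, and suppose that $h(t)\in\{h_1(t),\dots,h_m(t)\}$ for all $t$. Then $h$ is $\ell$-Lipschitz.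
\end{lemma}

\begin{proof}
The hypotheses pass to subintervals, so it suffices to show $|h(b)-h(a)|\le\ell(b-a)$. We use induction on $m$; for $m=1$ there is nothing to prove. Let $h(a)=h_j(a)$ and let $t^*$ be the largest $t$ with $h(t)=h_j(t)$, which exists by continuity. Then $|h(t^*)-h(a)|\le\ell(t^*-a)$. If $t^*<b$ and $t'\in(t^*,b)$, only the other $m-1$ functions occur on $[t',b]$, so $|h(b)-h(t')|\le\ell(b-t')$. Let $t'\to t^*$ and add.
\end{proof}

Applying the lemma along geodesic segments parametrized by arc length, we obtain:

\begin{corollary}\label{cor:lip}
Let $V$ be a disc in $H^2$ or in the Euclidean plane, $V=K_1\cup\dots\cup K_m$, and let $h:V\to\mathbb{R}^d$ be continuous with $h=h_j$ on $K_j$, where $h_j\in C^1(V)$ and $|dh_j|\le\ell$ on $V$. Then $h$ is $\ell$-Lipschitz on $V$.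
\end{corollary}

\begin{proof}[Proof of Proposition~\ref{prop:immersion}]
Call a $C^1$ map $f:W\to E^3$ on an open set $W\subset H^2$ \emph{adapted} if on the part of each piece in $W$ it is smooth, has isometric differential, and has the prescribed $\mathrm{II}$ with respect to $\nu=df(X)\times df(JX)$, $|X|=1$. We show that adapted maps exist locally and are unique up to rigid motions, and then continue them over the simply connected $H^2$.

\emph{Step 1: local existence.} Let $V=\bigcup K_j$ be a net disc with center $z$, and let $\iota:T_zH^2\to E^3$ be a linear isometric embedding. By Lemma~\ref{lem:net}(ii), applied to $\varphi_j$ and $\sigma_j$, there is a smooth isometric immersion $f_j:V\to E^3$ with normal $\nu_j=df_j(X)\times df_j(JX)$, $\mathrm{II}=2\sigma_j\sin\varphi_j\,du_j\,dv_j$, $f_j(z)=0$ and $df_j(z)=\iota$. Let $\Gamma$ be one of the arcs, common to $K_i$ and $K_j$. By (N3), the frames $(df_iT,df_iJT,\nu_i)$ and $(df_jT,df_jJT,\nu_j)$ solve \eqref{eq:frame} along $\Gamma$ with the same $\kappa$ and $\tau$, and they agree at $z$. Hence $df_i=df_j$ and $f_i=f_j$ along $\Gamma$. Since all $f_j$ are normalized at the center, no closing condition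 arises around $z$. So $f:=f_j$ on $K_j$ is a well-defined continuous map, and $\Lambda:=df_j$ on $K_j$ is a well-defined continuous field of linear maps.

We claim that $f$ is differentiable with $df=\Lambda$. Use any coordinates on $V$, and let $w\in V$, $\eta>0$. The $K_j$ are closed in $V$, so a small Euclidean disc $O$ around $w$ meets only those $K_j$ that contain $w$. For these $f_j(w)=f(w)$ and $df_j(w)=\Lambda_w$, and after shrinking $O$ we have $|df_j-\Lambda_w|\le\eta$ on $O$. Corollary~\ref{cor:lip}, applied to $h(y)=f(y)-f(w)-\Lambda_w(y-w)$ and $h_j(y)=f_j(y)-f(w)-\Lambda_w(y-w)$, gives $|h(y)|=|h(y)-h(w)|\le\eta|y-w|$ on $O$. This proves the claim, and $f$ is adapted on $V$.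

\emph{Step 2: uniqueness.} Let $f,\tilde f$ be adapted on a connected open set $W$. For $w\in W$ let $Q_w$ be the unique orientation-preserving rigid motion of $E^3$ with $Q_w(f(w))=\tilde f(w)$ and $dQ_w\circ df_w=d\tilde f_w$; it depends continuously on $w$. Let $V\subset W$ be a net disc and $w_0$ an interior point of $K_j$. Near $w_0$ the maps $Q_{w_0}\circ f$ and $\tilde f$ give solutions of \eqref{eq:system} with the same values at $w_0$, so they coincide, and $Q_w=Q_{w_0}$ for $w$ near $w_0$. Hence $Q_w$ is constant on the interior of $K_j$, then on $K_j$, and then on $V$, since all $K_j$ contain the center. So $Q_w=Q$ is constant on $W$, and $\tilde f=Q\circ f$.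

\emph{Step 3: continuation.} Consider the space of germs of adapted maps, with its projection to $H^2$. Let $V$ be a net disc and $f_V$ the map of Step~1. By Step~2, every germ at a point of $V$ is the germ of $Q\circ f_V$ for exactly one orientation-preserving rigid motion $Q$. So the part of the space over $V$ is the disjoint union of the sheets $Q\circ f_V$, and the projection is a covering. A covering of the simply connected space $H^2$ has a global section, and a section is an adapted map $f:H^2\to E^3$.

\emph{Step 4: the intrinsic metric.} The differential of $f$ is continuous and isometric at every point. Let $w\in H^2$ and $0<\eta<1$. Choose coordinates in which $g$ is Euclidean at $w$. On a small disc around $w$ we have $|f(y)-f(y')-df_w(y-y')|\le\eta|y-y'|$, while $|df_w(y-y')|=|y-y'|$, and the distance $d$ of $H^2$ lies between $(1+\eta)^{-1}|y-y'|$ and $(1+\eta)|y-y'|$. Hence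
\[
\frac{1-\eta}{1+\eta}\,d(y,y')\le|f(y)-f(y')|\le(1+\eta)^2\,d(y,y').
\]
A continuous curve $\Gamma:[0,1]\to H^2$ can be subdivided into finitely many arcs lying in such discs. Comparing inscribed polygons and letting $\eta\to0$, we see that $\Gamma$ and $f\circ\Gamma$ have the same length, finite or infinite. So the intrinsic metric is $d$.

\emph{Step 5: regularity and the Gauss map.} On a net disc $f=Q\circ f_V$, so $\nu$ and the coordinate components of $df$ are continuous and agree on each $K_j$ with functions that are smooth on $V$. On a smaller disc these functions have bounded derivatives, and Corollary~\ref{cor:lip} shows that $df$ and $\nu$ are locally Lipschitz. Recall the area formula: if $\nu$ is a locally Lipschitz map between Riemannian surfaces and $E$ is a Borel set, then $y\mapsto\#(\nu^{-1}(y)\cap E)$ is measurable and its integral equals $\int_E|\det d\nu|$, the differential existing almost everywhere. The boundaries of the pieces lie in countably many smooth arcs and have measure zero, and off them $\det d\nu=K=-1$. Since the counting function is at least $1$ exactly on $\nu(E)$,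
\[
|\nu(E)|\le\int_{S^2}\#\bigl(\nu^{-1}(y)\cap E\bigr)\,dy=\int_E|\det d\nu|=\operatorname{area}(E).\qedhere
\]
\end{proof}

It remains to put a branched net on $H^2$.

\section{Sectors}\label{sec:sectors}

The model case tells us which boundary data must be allowed.

\begin{definition}\label{def:data}
An \emph{admissible function} is a right-continuous function $\beta$ on $[0,\infty)$ together with finitely many \emph{breakpoints} $a_1<\dots<a_r$ in $(0,\infty)$, $r\ge0$, such that, with $a_0=0$ and $a_{r+1}=\infty$, the restriction of $\beta$ to each $(a_i,a_{i+1})$ extends to a smooth function on the closure with values in $(0,\pi)$, and $\beta$ is constant on $[a_r,\infty)$. Jumps at the breakpoints are allowed. We put $\mu(\beta)=\sup\beta$. A constant is always taken with $r=0$.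
\end{definition}

We solve the sine-Gordon equation on the quadrant with the constant $\beta(0)$ on the $s$-axis and $\beta$ on the $t$-axis.

\begin{lemma}\label{lem:goursat}
Let $\beta$ be admissible. There is a unique continuous function $\psi$ on $[0,\infty)^2$ with
\begin{equation}\label{eq:goursat}
\psi(s,t)=\int_0^s\!\!\int_0^t\sin\bigl(\beta(t')+\psi(s',t')\bigr)\,dt'\,ds' .
\end{equation}
The function $\varphi(s,t)=\beta(t)+\psi(s,t)$ has the following properties.
\begin{enumerate}
\item[(i)] $\varphi(s,0)=\beta(0)$ and $\varphi(0,t)=\beta(t)$.
\item[(ii)] $\varphi_s(s,t)=\int_0^t\sin\varphi(s,t')\,dt'$ is continuous on $[0,\infty)^2$, and the jump $\varphi(s,a_i^+)-\varphi(s,a_i^-)=\beta(a_i^+)-\beta(a_i^-)$ does not depend on $s$.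
\item[(iii)] For each $i=0,\dots,r$ there is a $C^\infty$ solution $\hat\varphi_i$ of $\varphi_{st}=\sin\varphi$ on $\mathbb{R}^2$ that equals $\varphi$ on $[0,\infty)\times[a_i,a_{i+1})$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\psi_0=0$ and let $\psi_{j+1}$ be the right-hand side of \eqref{eq:goursat} with $\psi_j$ in place of $\psi$. Then $|\psi_1-\psi_0|\le st$, and since $\sin$ is $1$-Lipschitz and $\int_0^s\!\int_0^t(s't')^j/(j!)^2=(st)^{j+1}/((j+1)!)^2$, induction gives $|\psi_j-\psi_{j-1}|\le(st)^j/(j!)^2$. So the $\psi_j$ converge locally uniformly to a solution. If two solutions differ by at most $b$ on a rectangle $[0,s_0]\times[0,t_0]$, the same induction bounds their difference by $b\,(st)^j/(j!)^2$ for every $j$, so they coincide. Properties (i) and (ii) follow from \eqref{eq:goursat} and the continuity of $\psi$.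

For (iii) we use induction on $i$. The function $\chi(s)=\varphi(s,a_i)$ extends to a smooth function $\hat\chi$ on $\mathbb{R}$: it is constant for $i=0$, and for $i\ge1$ it equals $\hat\varphi_{i-1}(s,a_i)$ plus the jump. Let $\hat\beta$ be a smooth function on $\mathbb{R}$ that equals $\beta$ on $[a_i,a_{i+1})$. The iteration above gives a unique continuous solution on $\mathbb{R}^2$ of
\[
\hat\varphi(s,t)=\hat\chi(s)-\hat\chi(0)+\hat\beta(t)+\int_0^s\!\!\int_{a_i}^t\sin\hat\varphi\,dt'\,ds' .
\]
Since $\chi(s)-\chi(0)=\psi(s,a_i)$, the function $\varphi$ satisfies the same equation on the strip $[0,\infty)\times[a_i,a_{i+1})$, and uniqueness on the strip gives $\hat\varphi=\varphi$ there. From $\hat\varphi_s=\hat\chi'(s)+\int_{a_i}^t\sin\hat\varphi(s,t')\,dt'$ and $\hat\varphi_t=\hat\beta'(t)+\int_0^s\sin\hat\varphi(s',t)\,ds'$ we see that $\hat\varphi\in C^k$ implies $\hat\varphi\in C^{k+1}$. So $\hat\varphi$ is smooth, and $\hat\varphi_{st}=\sin\hat\varphi$.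
\end{proof}

The next lemma is the only estimate in the construction. It depends on the constancy of $\varphi$ along the $s$-axis, that is, on the reset of the slope: the whole deviation of $\varphi$ from $\beta(t)$ is the double integral $\psi$.

\begin{lemma}\label{lem:growth}
Let $\beta$ be admissible, $\mu=\mu(\beta)$, $c>0$ and $\mu e^{2c}<\pi$. On $Z=\{s,t\ge0,\ st\le2c\}$ we have $\psi\ge0$ and
\[
0<\beta(t)\le\varphi(s,t)\le\mu e^{2c}<\pi ,
\]
also for the one-sided limits at $t=a_i$. In particular $\sin\varphi>0$ on $Z$, and $\psi$ is nondecreasing in $s$ and in $t$ on $Z$.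
\end{lemma}

\begin{proof}
Let $I(z)=\sum_{j\ge0}z^j/(j!)^2\le e^z$, so that $I(st)=1+\int_0^s\!\int_0^tI(s't')\,dt'\,ds'$. We show by induction that the iterates $\psi_j$ satisfy $0\le\psi_j\le\mu(I(st)-1)$ on $Z$. This holds for $j=0$. If it holds for $j$, then $0<\beta+\psi_j\le\mu I(st)\le\mu e^{2c}<\pi$, so $0\le\sin(\beta+\psi_j)\le\beta+\psi_j\le\mu I(st)$ on $Z$. With each point $(s,t)$ the set $Z$ contains $[0,s]\times[0,t]$, and integration over this rectangle gives the claim for $j+1$. In the limit, $0\le\psi\le\mu(e^{2c}-1)$ on $Z$. The inequalities follow, since $\beta$ and its one-sided limits lie in $(0,\mu]$, and $\psi(s,t)$ is the integral of a positive function over $[0,s]\times[0,t]$.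
\end{proof}

\subsection*{Constants}
Let $\Theta_0=\max_i\theta_i$ and $\Theta=\frac12(\Theta_0+\pi)$. The hypothesis $\theta_i<\pi$ gives $\Theta_0<\Theta<\pi$. Fix $\delta>0$ with $\Theta_0\exp\bigl(4\delta\sum_{j\ge0}(j+1)^{-2}\bigr)\le\Theta$, and put
\begin{equation}\label{eq:constants}
c_n=\frac{\delta}{(n+1)^2},\qquad \Theta_n=\Theta_0\exp\Bigl(4\sum_{j<n}c_j\Bigr).
\end{equation}
Then $\Theta_{n+1}=\Theta_ne^{4c_n}\le\Theta$ for all $n$, and $\sum_n\sqrt{c_n}=\infty$.

\begin{definition}\label{def:sector}
A \emph{sector $S$ of level $n\ge0$} consists of an admissible function $\beta$ with $\mu(\beta)\le\Theta_n$; a sign $\varepsilon=\pm1$; a coloring of the $s$-lines in red or blue and of the $t$-lines in the other color; a number $x_S\ge0$; and a number $c\in[c_n,2c_n]$ such that $\sqrt c\,2^k\ne a_i$ for all $k\in\mathbb{Z}$ and $1\le i\le r$. Its \emph{staircase} is $R_S=R(c)$, oriented so that $(\partial_s,\partial_t)$ is positive if $\varepsilon=1$ and negative if $\varepsilon=-1$. Its \emph{apex} is the origin. Its \emph{pieces} are the sets $R_S\cap\{a_i\le t\le a_{i+1}\}$, with the angle $\hat\varphi_i$ and the metric $ds^2+2\cos\hat\varphi_i\,ds\,dt+dt^2$.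 The segments $R_S\cap\{t=a_i\}$, $i\ge1$, are its \emph{jump lines}.
\end{definition}

A suitable $c$ always exists, since only countably many values are excluded; it is chosen once for each sector, and so are the extensions $\hat\varphi_i$. The number $x_S$ will record how far the net has advanced. As $\mu(\beta)e^{2c}\le\Theta_ne^{4c_n}$ and $R_S\subset Z$, Lemma~\ref{lem:growth} applies and gives
\begin{equation}\label{eq:bound}
0<\varphi\le\Theta_{n+1}\le\Theta<\pi\qquad\text{on each piece of a sector of level } n .
\end{equation}
The condition $t_k\ne a_i$ means that no horizontal edge lies on a line $t=a_i$. So $\varphi$ is continuous at $p_k,q_k,o_k$ and smooth along the horizontal edges, and the jump line $t=a_i$ runs from $(0,a_i)$ to the interior point $(s_k,a_i)$ of the vertical edge $p_kq_k$ with $t_k<a_i<t_{k+1}$.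

On a piece let $(u,v)=(s,t)$ if $\varepsilon=1$ and $(u,v)=(t,s)$ if $\varepsilon=-1$, and let $\sigma=1$ if the $u$-lines are red and $\sigma=-1$ otherwise. By Lemma~\ref{lem:net}(i), in both cases
\begin{equation}\label{eq:curv}
\kappa(s\text{-line})=-\varepsilon\varphi_s,\qquad \kappa(t\text{-line})=\varepsilon\varphi_t .
\end{equation}

\section{The children of a sector}\label{sec:children}

Let $S$ be a sector of level $n$, with the notation above. Put
\begin{equation}\label{eq:Delta}
\Delta_k=\int_{s_{k+1}}^{s_k}\!\!\int_0^{t_k}\sin\varphi\,dt\,ds,\qquad \alpha_k=\int_{s_{k+1}}^{s_k}\!\!\int_{t_k}^{t_{k+1}}\sin\varphi\,dt\,ds,\qquad \gamma_k=\tfrac13\bigl(\alpha_k+\tfrac12\Delta_{k+1}\bigr).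
\end{equation}
All three are positive by Lemma~\ref{lem:growth}. The points $p_k,o_k$ have the same $t$, and so do $q_k,p_{k+1}$; hence $\beta$ cancels in the differences, whatever its jumps, and \eqref{eq:goursat} gives
\begin{equation}\label{eq:step}
\varphi(p_k)-\varphi(o_k)=\Delta_k,\qquad \varphi(q_k)-\varphi(p_{k+1})=\Delta_k+\alpha_k .
\end{equation}
The number $\alpha_k$ is the area of the rectangle $o_kp_kq_kp_{k+1}$, and $3\gamma_k$ is the gap \eqref{eq:gap}. Define
\[
\beta^A_k(\tau)=\begin{cases}\varphi(s_k,t_k+\tau)-\Delta_k,&0\le\tau<t_k,\\ \gamma_k,&\tau\ge t_k,\end{cases}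
\]
with breakpoints $t_k$ and those numbers $a_i-t_k$ that lie in $(0,t_k)$, and
\[
\beta^B_k(\tau)=\begin{cases}\varphi(s_k+\tau,t_k)-\varphi(p_k)+\frac12\Delta_k,&0\le\tau<s_k,\\ \gamma_{k-1},&\tau\ge s_k,\end{cases}
\]
with the single breakpoint $s_k$. The \emph{children} of $S$ are the following sectors of level $n+1$, one of each kind for every $k\in\mathbb{Z}$. The coordinates of a child are denoted $(s',t')$, and ``color $s$'' and ``color $t$'' are the colors of the $s$-lines and the $t$-lines of $S$.
\begin{center}
\begin{tabular}{cccccc}
child & attached at & data & sign & $s'$-lines & $t'$-lines\\ \hline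
$A_k$ & $p_k$ & $\beta^A_k$ & $\varepsilon$ & color $s$ & color $t$\\
$B_k$ & $p_k$ & $\beta^B_k$ & $-\varepsilon$ & color $t$ & color $s$\\
$C_k$ & $p_k$ & $\frac12\Delta_k$ & $-\varepsilon$ & color $s$ & color $t$\\
$D_k$ & $q_k$ & $\gamma_k$ & $-\varepsilon$ & color $s$ & color $t$
\end{tabular}
\end{center}
For a child $S'$ attached at the point $(s,t)$ we put $x_{S'}=x_S+s+t$. Since $st\ge c$ at $p_k$ and at $q_k$,
\begin{equation}\label{eq:advance}
x_{S'}\ge x_S+2\sqrt c\ge x_S+2\sqrt{c_n}.
\end{equation}

\begin{lemma}\label{lem:children}
The data of all children are admissible and satisfy $\mu\le\Theta_{n+1}$. The apex angles of $B_k,C_k,A_k$ are $\frac12\Delta_k$, $\frac12\Delta_k$, $\varphi(o_k)$, and their sum is $\varphi(p_k)$.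
\end{lemma}

\begin{proof}
\emph{Smoothness} between breakpoints, up to the endpoints, follows from Lemma~\ref{lem:goursat}(iii); for $\beta^B_k$ we use $t_k\ne a_i$.

\emph{Positivity.} The function $\beta$ may jump down to very small values on $(t_k,t_{k+1})$, so subtracting a constant is dangerous. But $\Delta_k=\psi(s_k,t_k)-\psi(s_{k+1},t_k)$ is an increment of $\psi$ alone. For $t\in[t_k,t_{k+1}]$, including one-sided limits, monotonicity of $\psi$ in $t$ gives
\[
\varphi(s_k,t)-\Delta_k\ge\beta(t)+\psi(s_k,t_k)-\Delta_k=\beta(t)+\psi(s_{k+1},t_k)>0 .
\]
Monotonicity of $\psi$ in $s$ gives $\beta^B_k\ge\frac12\Delta_k>0$ on $[0,s_k)$, including the limit at $s_k$. The constants $\frac12\Delta_k$ and $\gamma_k$ are positive.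

\emph{Upper bound.} By \eqref{eq:step}, $\Delta_k<\varphi(p_k)$. Hence $\beta^A_k(\tau)\le\varphi(s_k,t_k+\tau)$ on $[0,t_k)$, $\beta^B_k(\tau)\le\varphi(s_k+\tau,t_k)$ on $[0,s_k)$, and $\frac12\Delta_k\le\varphi(p_k)$. Also $3\gamma_k\le(\alpha_k+\Delta_k)+\varphi(p_{k+1})=\varphi(q_k)$. All these values of $\varphi$ are taken on $R_S$, so \eqref{eq:bound} applies.

\emph{Apex angles.} $\beta^B_k(0)=\frac12\Delta_k$ and $\beta^A_k(0)=\varphi(p_k)-\Delta_k=\varphi(o_k)$.
\end{proof}

\section{The hyperbolic surface $M$}\label{sec:surface}

Let $S_1,\dots,S_{2N}$ be sectors of level $0$ with constant data $\theta_1,\dots,\theta_{2N}$, red $s$-lines, $x_{S_i}=0$, and sign $+1$ for odd $i$ and $-1$ for even $i$. Add their children, the children of these, and so on; Lemma~\ref{lem:children} shows that the recursion never stops. We obtain countably many sectors. Let $M$ be the quotient of the disjoint union of all staircases $R_S$ by the following identifications, all by arc length measured from the indicated common initial point.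
\begin{enumerate}
\item[(G0)] The $t$-axes of $S_i$ and $S_{i+1}$ for odd $i$, and their $s$-axes for even $i$, from the apices; $S_{2N+1}=S_1$. The class of the apices is denoted by $o$.
\end{enumerate}
For every sector $S$, with its own $s_k,t_k,p_k,q_k$ and children, and every $k\in\mathbb{Z}$:
\begin{enumerate}
\item[(G1)] the part $[0,t_k]$ of the $t'$-axis of $A_k$ and the edge $p_kq_k$, from $p_k$;
\item[(G2)] the part $[0,s_k]$ of the $t'$-axis of $B_k$ and the edge $p_kq_{k-1}$, from $p_k$;
\item[(G3)] the $s'$-axes of $A_k$ and $C_k$, and the $s'$-axis of $B_k$ and the $t'$-axis of $C_k$, from the apices;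
\item[(G4)] the part $[t_k,\infty)$ of the $t'$-axis of $A_k$ and the $t'$-axis of $D_k$, and the part $[s_{k+1},\infty)$ of the $t'$-axis of $B_{k+1}$ and the $s'$-axis of $D_k$, from $q_k$.
\end{enumerate}
The table of Section~\ref{sec:children} shows that in each case the two glued arcs have the same color.

\begin{lemma}\label{lem:top}
$M$ is a connected oriented topological surface without boundary. Each $R_S$ maps injectively into $M$, and every point of $M$ has a neighborhood meeting only the finitely many pieces that contain it.
\end{lemma}

\begin{proof}
The boundary of a staircase consists of its axes and its outer boundary. The rule (G0) involves only the axes of the sectors of level $0$, and the rules (G1)--(G4) for a given $S$ involve only the outer boundary of $R_S$ and the axes of the children of $S$. These sets are pairwise disjoint and contain all boundary points. Hence the classes of boundary points are: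
\begin{enumerate}
\item[(a)] the $2N$ apices of level $0$;
\item[(b)] $p_k\in R_S$ and the apices of $B_k,C_k,A_k$;
\item[(c)] $q_k\in R_S$, the point $(0,t_k)$ of $A_k$, the apex of $D_k$, and the point $(0,s_{k+1})$ of $B_{k+1}$;
\item[(d)] pairs of points interior to two arcs glued by one of the rules.
\end{enumerate}
The points of a class lie in different staircases, which gives injectivity.

We check the orientations. A sector of sign $+1$ lies to the left of its first axis and to the right of its second axis, both directed away from the apex; for sign $-1$ the sides are reversed. In (G0), for odd $i$ the sector $S_i$ lies to the right and $S_{i+1}$ to the left of the common $t$-axis, and for even $i$ the same holds for the common $s$-axis. For the other rules let $\varepsilon=1$; for $\varepsilon=-1$ all signs, and all sides, are reversed. In (G1), $R_S$ lies to the left and $A_k$ to the right; in (G2), $R_S$ to the right and $B_k$ to the left; in (G3), $A_k$ to the left and $C_k$ to the right, and $B_k$ to the right and $C_k$ to the left; in (G4), $A_k$ to the right and $D_k$ to the left, and $B_{k+1}$ to the left and $D_k$ to the right. So the two sides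 of every glued arc are opposite, and for $\varepsilon=1$ the counterclockwise order is $R_S,B_k,C_k,A_k$ at $p_k$ and $R_S,A_k,D_k,B_{k+1}$ at $q_k$, as in Figure~\ref{fig:stair}.

For $z\in R_S$ and $r>0$ let $D_r(z)$ be the set of points of $R_S$ with $|s-s(z)|+|t-t(z)|<r$. Let $\{z_1,\dots,z_m\}$ be a class of boundary points. The points of types (a)--(c), the edges, the axes and the jump lines of a staircase do not accumulate in the plane. So for small $r$ each $D_r(z_i)$ is a union of one, two or three consecutive quadrants of an open diamond, it meets the boundary of its staircase in two segments of length $r$ issuing from $z_i$, it contains no point of types (a)--(c) other than $z_i$, and it meets only pieces that contain $z_i$. The rules glue these $2m$ segments to one another in pairs, in the cyclic order found above, and to nothing else. Hence $\bigcup_iD_r(z_i)$ is open and saturated, and its image in $M$ is an open set homeomorphic to a disc, composed of the wedges $D_r(z_i)$. An interior point of a staircase has the disc $D_r(z)$. Two distinct classes are finite and disjoint, so for small $r$ their discs are disjoint, and $M$ is Hausdorff. It is a countable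 union of compact sets, hence second countable, and it is connected because every staircase is connected and glued to that of its parent, and those of level $0$ contain $o$.
\end{proof}

Near a point $z\in M$ that is not interior to a piece, each piece containing $z$ is a union of one, two or three coordinate quadrants, bounded by two net arcs issuing from $z$. To make $M$ a smooth hyperbolic surface we need two conditions.

\begin{lemma}\label{lem:match}
\begin{enumerate}
\item[(i)] An arc common to two pieces has the same geodesic curvature, as a function of arc length, with respect to the metrics of both.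
\item[(ii)] At every point of $M$ the angles of the pieces containing it add up to $2\pi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We use \eqref{eq:curv}, directing each arc by its increasing coordinate, which is the same direction for both sides. In (G1), between consecutive breakpoints, $R_S$ gives $\varepsilon\varphi_t(s_k,t_k+\tau)$ and $A_k$ gives $\varepsilon\,d\beta^A_k/d\tau$, which is the same. In (G2), $R_S$ gives $-\varepsilon\varphi_s(s_k+\tau,t_k)$, and $B_k$, for which the edge is a $t'$-line and the sign is $-\varepsilon$, gives $-\varepsilon\,d\beta^B_k/d\tau$, which is the same. In (G0), (G3), (G4) the angle is constant along the arc on both sides, by Lemma~\ref{lem:goursat}(i) and because the data are constant on the parts of the second axes involved; both curvatures vanish. Along a jump line both pieces give $-\varepsilon\varphi_s(s,a_i)$ by Lemma~\ref{lem:goursat}(ii).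

(ii) We go through the points that are not interior to a piece.

\emph{The point $o$:} the sum is $\sum\theta_i=2\pi$, by hypothesis.

\emph{The points $p_k$:} $R_S$ contributes three quadrants, $\varphi(p_k)+2(\pi-\varphi(p_k))=2\pi-\varphi(p_k)$, and the children contribute $\varphi(p_k)$ by Lemma~\ref{lem:children}.

\emph{The points $q_k$:} there are six pieces. The piece of $R_S$ contributes $\varphi(q_k)$. The two pieces of $A_k$, below and above its jump line $t'=t_k$, contribute $\pi-\beta^A_k(t_k^-)$ and $\gamma_k$; those of $B_{k+1}$ contribute $\pi-\beta^B_{k+1}(s_{k+1}^-)$ and $\gamma_k$; and $D_k$ contributes $\gamma_k$. Here $\beta^A_k(t_k^-)=\varphi(q_k)-\Delta_k$, and $\beta^B_{k+1}(s_{k+1}^-)=\varphi(q_k)-\varphi(p_{k+1})+\frac12\Delta_{k+1}=\Delta_k+\alpha_k+\frac12\Delta_{k+1}$ by \eqref{eq:step}. The sum is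
\[
\varphi(q_k)+2\pi+3\gamma_k-\bigl(\varphi(q_k)-\Delta_k\bigr)-\bigl(\Delta_k+\alpha_k+\tfrac12\Delta_{k+1}\bigr)=2\pi .
\]

\emph{The points $(s_k,a_i)$ on a vertical edge:} there are four pieces. With $\varphi^\pm=\varphi(s_k,a_i^\pm)$, the two pieces of $R_S$ contribute $\varphi^-$ and $\pi-\varphi^+$, and the two pieces of $A_k$ contribute $\pi-(\varphi^--\Delta_k)$ and $\varphi^+-\Delta_k$. The sum is $2\pi$: the jump line continues into $A_k$.

\emph{All other points} are interior points of jump lines, or of type (d) and not endpoints of jump lines. Indeed, the right endpoint of a jump line is of the kind just treated. Its left endpoint is a breakpoint on the second axis; sectors with constant data have none, and the breakpoints of $A_k$ and $B_k$ are glued to $q_k$, $q_{k-1}$ or a point $(s_k,a_i)$ of the parent. At such other points there are two pieces, each consisting of two adjacent quadrants, with angle $\varphi+(\pi-\varphi)=\pi$.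
\end{proof}

We recall two standard facts. First, every point of an oriented surface with a smooth metric of curvature $-1$ has a neighborhood that embeds isometrically into $H^2$, preserving orientation, and two such embeddings of a connected open set differ by an orientation-preserving isometry of $H^2$. Second, a unit speed curve in $H^2$ is determined by its initial unit tangent vector and its geodesic curvature as a function of arc length, since $\nabla_TT=\kappa JT$ is an ordinary differential equation.

\begin{proposition}\label{prop:hyp}
$M$ carries a smooth metric $g$ of curvature $-1$ that extends the metrics of the pieces, and the pieces, with $u,v,\varphi,\sigma$ as in Section~\ref{sec:sectors}, form a branched net on $(M,g)$.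
\end{proposition}

\begin{proof}
\emph{Charts.} Let $z\in M$, and let $P_1,\dots,P_m$ be the pieces containing $z$, in counterclockwise order. Let $z_j$ be the point of the $(s,t)$-plane of $P_j$ that represents $z$, let $\hat\varphi^{(j)}$ be the extended angle of $P_j$, and let $O_j$ be the open diamond of radius $r$ about $z_j$ in the whole plane, with $r$ as small as in Lemma~\ref{lem:top}. By \eqref{eq:bound} and continuity, $0<\hat\varphi^{(j)}<\pi$ on $O_j$ for small $r$. So $O_j$ has a metric of curvature $-1$, and for small $r$ there is an orientation-preserving isometric embedding $\Phi_j:O_j\to H^2$ that takes $z_j$ to a fixed point $\bar z$; it is unique up to a rotation about $\bar z$. If $m=1$, then $\Phi_1$ is a chart. Let $m\ge2$, and let $\Gamma_j^-,\Gamma_j^+$ be the first and the last arc bounding $P_j\cap O_j$; in $M$, $\Gamma_j^+$ is identified with $\Gamma_{j+1}^-$, indices modulo $m$. Choose $\Phi_1$ arbitrarily and rotate $\Phi_2,\dots,\Phi_m$ successively so that $\Phi_{j+1}(\Gamma^-_{j+1})$ starts in the direction of $\Phi_j(\Gamma_j^+)$. By Lemma~\ref{lem:match}(ii), $\Phi_m(\Gamma_m^+)$ then starts in the direction of $\Phi_1(\Gamma_1^-)$.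 By Lemma~\ref{lem:match}(i) and the second fact, the arcs of each of these $m$ pairs coincide point by point. So the $\Phi_j$ define a continuous map $\Phi$ from a neighborhood of $z$ in $M$ to $H^2$.

Let $(\rho,\vartheta)$ be geodesic polar coordinates about $\bar z$, and let $V=\{\rho<\rho_0\}\subset\bigcap_j\Phi_j(O_j)$. Along a smooth unit speed arc issuing from $\bar z$ the derivative of $\rho$ tends to $1$ and $\vartheta$ tends to the initial direction. So for small $\rho_0$ our arcs are graphs $\vartheta=\vartheta_j(\rho)$ of continuous functions on $[0,\rho_0)$ with $\vartheta_1<\vartheta_2<\dots<\vartheta_{m+1}=\vartheta_1+2\pi$, where $\vartheta_{j+1}(0)-\vartheta_j(0)>0$ is the angle of $P_j$. The two arcs $\Phi_j(\Gamma_j^\pm)$ cut $V$ into two connected open regions that contain no boundary point of $\Phi_j(P_j\cap O_j)$, so each region lies inside or outside this set; the directions at $\bar z$ show that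
\[
\Phi_j(P_j\cap O_j)\cap V=\{\vartheta_j(\rho)\le\vartheta\le\vartheta_{j+1}(\rho)\}=:K_j .
\]
The $K_j$ cover $V$ and overlap only along the arcs. Hence $\Phi$ maps the open set $\Phi^{-1}(V)$ bijectively onto $V$, and the inverse is continuous because it is continuous on each of the finitely many closed sets $K_j$.

\emph{Transition maps.} Let $\Phi,\Phi'$ be two such charts and $w$ a point of both domains. On each piece $P$ containing $w$, both charts are, near $w$, restrictions of isometric embeddings of a plane neighborhood with the same extended metric. By the first fact, $\Phi'=G_P\circ\Phi$ on $P$ near $w$, with an orientation-preserving isometry $G_P$ of $H^2$. For adjacent pieces $P,P'$ at $w$ the isometries $G_P,G_{P'}$ agree on an arc, and an orientation-preserving isometry of $H^2$ with two fixed points is the identity. So all $G_P$ coincide, and the transition map is an isometry near $\Phi(w)$. The charts define the smooth structure and the metric $g$.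

\emph{The net.} The discs $V$ satisfy (N1). The coordinates and the extended angle on $O_j$, composed with $\Phi_j^{-1}$, are the functions required in (N2). The arcs are net lines on both sides, and the colors agree along glued arcs, as noted after (G4), and along jump lines, which are $s$-lines of one sector. This is (N3).
\end{proof}

\section{Completeness and the end of the proof}\label{sec:complete}

To prove completeness we need a function on $M$ that is proper and Lipschitz. The sum of the net coordinates, measured from $o$, is such a function: it is proper because the generations advance by $2\sqrt{c_n}$, and Lipschitz because the angle stays away from $\pi$.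

\begin{proposition}\label{prop:complete}
$(M,g)$ is complete.
\end{proposition}

\begin{proof}
Put $x=x_S+s+t$ on $R_S$. Along each glued arc, on both sides, $x$ increases at unit rate with the arc length from the initial point, so it is enough to compare initial values. They are $0$ in (G0) and $x_S+s_k+t_k$ in (G1)--(G3). In (G4), $A_k$ gives $x_S+s_k+t_k+t_k$, $B_{k+1}$ gives $x_S+s_{k+1}+t_{k+1}+s_{k+1}$, and both equal $x_{D_k}=x_S+s_k+t_{k+1}$. So $x$ is a continuous function on $M$, with $x\ge0$ and $x(o)=0$.

\emph{$x$ is Lipschitz.} A Chebyshev metric can be written as
\[
du^2+2\cos\varphi\,du\,dv+dv^2=\cos^2\tfrac\varphi2\,(du+dv)^2+\sin^2\tfrac\varphi2\,(du-dv)^2,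
\]
so $|d(u+v)|=1/\cos(\varphi/2)$. Let $L=1/\cos(\Theta/2)$ and $\eta>0$. On the part $K_j$ of a net disc $V$, the function $x$ equals a constant plus $u_j+v_j$. At the center $|d(u_j+v_j)|\le L$ by \eqref{eq:bound}, so $|d(u_j+v_j)|\le L+\eta$ on $V$ if $V$ is small, and $x$ is $(L+\eta)$-Lipschitz on $V$ by Corollary~\ref{cor:lip}. Subdividing a curve from $o$ to $z$ into arcs that lie in such discs and letting $\eta\to0$, we obtain $x(z)\le L\,d(o,z)$ for all $z\in M$.

\emph{$x$ is proper.} Let $b>0$. If $R_S$ meets $\{x\le b\}$, then $x_S\le b$. By \eqref{eq:advance}, a sector of level $n$ has $x_S\ge2\sum_{j<n}\sqrt{c_j}\to\infty$, so only finitely many levels contain sectors with $x_S\le b$. Each level contains finitely many of them, by induction: level $0$ is finite; the parent of a sector with $x_S\le b$ has the same property; and a sector has only finitely many children $S'$ with $x_{S'}\le b$, since $s_k+t_k\to\infty$ as $|k|\to\infty$. So $\{x\le b\}$ is a finite union of images of the compact sets $R_S\cap\{s+t\le b-x_S\}$.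

The closed ball of radius $\rho$ about $o$ is a closed subset of $\{x\le L\rho\}$ and hence compact. By the Hopf--Rinow theorem, a connected Riemannian manifold whose closed balls about one point are compact is complete.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the Killing--Hopf theorem, the universal cover of a complete connected surface of constant curvature $-1$ is isometric to $H^2$. Let $\pi_M:H^2\to M$ be the covering, with the orientation pulled back; we do not need to know whether $M$ is simply connected. Take as pieces of $H^2$ the connected components of the preimages of the pieces of $M$, with $u,v,\varphi,\sigma$ pulled back. A net disc of $M$ is simply connected and lifts isometrically, and each of its parts $K_j$ is connected, so its lift lies in one piece. Hence the lifted discs satisfy (N1)--(N3), and $H^2$ carries a branched net whose pieces are closed, locally finite and bounded by smooth arcs.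

Let $f$ be the immersion of Proposition~\ref{prop:immersion}. It is a $C^1$ isometric immersion with property (1) and the inequality in (2). For pairwise disjoint closed sets $E_1,\dots,E_k\subset U$ we get $\sum|\nu(E_i)|\le\sum\operatorname{area}(E_i)\le\operatorname{area}(U)$, and for bounded open $U$ we may take $C_U=\operatorname{area}(U)<\infty$.

For (3), take a point over $o$. The pieces at this point are lifts of the staircases of $S_1,\dots,S_{2N}$, with angles $\theta_1,\dots,\theta_{2N}$ in cyclic order, separated by the lifts of the $2N$ rays in (G0). These rays are net lines, hence asymptotic. A direction that enters the $i$-th piece is $a\,\partial_u+b\,\partial_v$ with $a,b\ge0$, and $\mathrm{II}$ takes on it the value $2\sigma ab\sin\theta_i$, which vanishes only if $a=0$ or $b=0$. So there are no other asymptotic rays.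
\end{proof}

\begin{remark}\label{rem:rays}
The rays in (G0), (G3) and (G4) have $\kappa=0$, so $(df\,T)'=0$ by \eqref{eq:frame}: the immersion maps their lifts to straight half-lines.
\end{remark}

\begin{remark}\label{rem:curv}
The net degenerates both at $\varphi=0$ and at $\varphi=\pi$, but only a uniform upper bound was needed, because $|d(u+v)|=1/\cos(\varphi/2)$ is insensitive to small angles. There is no uniform lower bound: in a sector of level $n$ we have $\Delta_k\le(s_k-s_{k+1})t_k=c/2\le c_n$, so the apex angle of $C_k$ is at most $c_n/2$. The vectors $\partial_u+\partial_v$ and $\partial_u-\partial_v$ are orthogonal for both $g$ and $\mathrm{II}$, which gives the principal curvatures $\sigma\tan(\varphi/2)$ and $-\sigma\cot(\varphi/2)$. Hence the principal curvatures of the immersion constructed here are unbounded on $H^2$.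
\end{remark}

\begin{thebibliography}{9}

\bibitem{Efimov}
Efimov, Mat. Sb. 64 (1964).

\bibitem{Problem}
\emph{Isometric immersions of space forms into Riemannian and pseudo-Riemannian spaces of constant curvature},
\texttt{https://ime.usp.br/\textasciitilde{}lymber/files/textos/RMS\_56\_3\_R01.pdf}.

\end{thebibliography}
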